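\title{Sums of squares and determinantal representations of multiaffine polynomials: an octonionic counterexample}

\begin{abstract}
For a real multiaffine polynomial $f$ put $\Delta_{ij}(f)=\partial_if\,\partial_jf-f\,\partial_i\partial_jf$. By a theorem of Kummer, Plaumann and Vinzant, all $\Delta_{ij}(f)$ are sums of squares if some power of $f$ equals $\det(A_0+x_1A_1+\dots+x_nA_n)$ with real symmetric matrices $A_j$ and $A_1,\dots,A_n$ positive semidefinite. We show that the converse is false. The counterexample is an explicit cubic in five variables, obtained from the cubic form on Hermitian $3\times3$ matrices over the octonions: multiplicativity of the octonion norm makes every $\Delta_{ij}(f)$ a sum of at most eight squares, and the associativity of matrix multiplication rules out a determinantal representation of any power. We also show that the converse holds for all multiaffine polynomials of degree $d$ in $n$ variables if and only if $d\le2$ or $n\le4$, and that in these cases nonnegativity of the $\Delta_{ij}(f)$ already suffices.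
\end{abstract}

\section{Introduction}\label{sec:intro}

A polynomial $f\in\mathbb R[x_1,\dots,x_n]$ is \emph{multiaffine} if it has degree at most one in each variable. For such $f$ and $i,j\in[n]=\{1,\dots,n\}$ put
\[
\Delta_{ij}(f)=\frac{\partial f}{\partial x_i}\,\frac{\partial f}{\partial x_j}-f\,\frac{\partial^2 f}{\partial x_i\,\partial x_j}.
\]
Then $\Delta_{ii}(f)=(\partial_if)^2$. For $i\ne j$ write $f=ax_ix_j+bx_i+cx_j+d$ with $a,b,c,d$ free of $x_i$ and $x_j$; then
\begin{equation}\label{eq:bcad}
\Delta_{ij}(f)=(ax_j+b)(ax_i+c)-af=bc-ad ,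
\end{equation}
a polynomial that does not involve $x_i,x_j$ and has degree at most two in each of the other variables. To see what it measures, fix real values of the other variables and solve $f=0$ for $x_j$. Where $ax_i+c\neq0$,
\[
x_j=-\frac{bx_i+d}{ax_i+c},\qquad \operatorname{Im}x_j=-\frac{\Delta_{ij}(f)}{|ax_i+c|^2}\,\operatorname{Im}x_i ,
\]
so $\Delta_{ij}(f)\ge0$ prevents $x_i$ and $x_j$ from lying in the upper half-plane together. A polynomial is \emph{real stable} if it has real coefficients and no zero all of whose coordinates have positive imaginary part. Br\"and\'en's theorem says that these two-variable tests suffice: a nonzero real multiaffine polynomial $f$ is real stable if and only if every $\Delta_{ij}(f)$, $i,j\in[n]$, is nonnegative on $\mathbb R^n$.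

Determinants certify stability. Let $A(x)=A_0+x_1A_1+\dots+x_nA_n$ with real symmetric matrices $A_j$, where $A_1,\dots,A_n$ are positive semidefinite ($A_j\succeq0$) and their sum is positive definite. If $\operatorname{Im}z_j>0$ for all $j$ and $0\neq v\in\mathbb C^N$, then $\operatorname{Im}v^*A(z)v=\sum_j(\operatorname{Im}z_j)\,v^*A_jv>0$, so $A(z)$ is invertible. Hence $f$ is stable as soon as some power of $f$ is such a determinant. We call a nonzero multiaffine $f$ \emph{representable} if
\begin{equation}\label{eq:rep}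
f^m=c\,\det(A_0+x_1A_1+\dots+x_nA_n)
\end{equation}
for some integer $m\ge1$, some $c\in\mathbb R\setminus\{0\}$, and real symmetric matrices $A_0,\dots,A_n$ with $A_j\succeq0$ for $j\ge1$. The constant $c$ is only a convenience: \eqref{eq:rep} gives $f^{2m}=\det\big((c^2)\oplus A(x)\oplus A(x)\big)$, so $f$ is representable exactly when some power of $f$ is itself such a determinant. (The zero polynomial is the determinant of the $1\times1$ zero matrix and plays no role.) Among the nonzero multiaffine polynomials in $\mathbb R[x_1,\dots,x_n]$ consider three classes: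
\begin{itemize}
\item $\mathcal D_n$, the representable polynomials;
\item $\mathcal S_n$, those with every $\Delta_{ij}(f)$ a sum of squares in $\mathbb R[x_1,\dots,x_n]$;
\item $\mathcal P_n$, those with every $\Delta_{ij}(f)$ nonnegative on $\mathbb R^n$.
\end{itemize}
Kummer, Plaumann and Vinzant proved that $\mathcal D_n\subseteq\mathcal S_n$, and $\mathcal S_n\subseteq\mathcal P_n$ holds by definition. The question studied here, posed in \cite{OWR}, is whether the converse of their theorem holds:

\begin{quote}
\emph{If $f$ is multiaffine and all $\Delta_{ij}(f)$ are sums of squares, is some power of $f$ of the form $\det(A_0+x_1A_1+\dots+x_nA_n)$ with real symmetric $A_0,\dots,A_n$ and $A_j\succeq0$ for $j\ge1$?}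
\end{quote}

The simplest case suggests a positive answer. For $f=x_1x_2+bx_1+cx_2+d$ the number $\Delta=\Delta_{12}(f)=bc-d$ is nonnegative if $f\in\mathcal P_2$, and then
\[
f=(x_1+c)(x_2+b)-\Delta=\det\begin{pmatrix}x_1+c&\sqrt\Delta\\ \sqrt\Delta&x_2+b\end{pmatrix}.
\]
So $\Delta_{12}$ is the square of the off-diagonal entry. With more variables $\Delta_{12}$ is a sum of several squares, and one expects to pass to a power of $f$ and to replace the entry $\sqrt\Delta$ by a matrix block $B$ with $BB^T=\Delta\cdot I$. In degree two, and in at most four variables, a representation does always exist. In general it does not.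

\begin{theorem}\label{thm:counter}
In the variables $x_1,x_2,x_3,y,s$ let $X_k=x_k+y+s$ and
\[
f=X_1X_2X_3-X_1\big(y^2+(s+1)^2\big)-X_2\big(y^2+s^2+1\big)-X_3\big(y^2+s^2\big)+2y^3+2s^2(s+1).
\]
With $e_k$ the elementary symmetric polynomials in $x_1,x_2,x_3$,
\[
f=e_3+(y+s)e_2+2ys\,e_1-2sx_1-x_1-x_2-2ys-2y-2s ,
\]
so $f$ is multiaffine of degree $3$. All $\Delta_{ij}(f)$ are sums of at most $8$ squares, but $f$ is not representable.
\end{theorem}

\begin{theorem}\label{thm:class}
Let $0\le d\le n$. Every $f\in\mathcal S_n$ of degree $d$ is representable if and only if $d\le2$ or $n\le4$. If $d\le2$ or $n\le4$, then already every $f\in\mathcal P_n$ of degree $d$ is representable.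
\end{theorem}

Thus the cubic of Theorem~\ref{thm:counter} is minimal both in degree and in the number of variables. The proofs are self-contained apart from textbook facts on octonions; the two theorems quoted above are not used.

The proofs rest on one comparison. The cubics that matter here look like determinants of Hermitian $3\times3$ matrices with entries in a number system $\mathbb K$. The sum-of-squares property needs only that the norm of $\mathbb K$ is multiplicative, which holds for $\mathbb R$, $\mathbb C$, the quaternions $\mathbb H$ and the octonions $\mathbb O$ (Section~\ref{sec:oct}). A representation \eqref{eq:rep}, on the other hand, forces real matrices to play the role of the three off-diagonal entries (Section~\ref{sec:block}), and matrices multiply associatively. Complex entries settle three variables (Section~\ref{sec:three}), quaternionic entries settle four (Section~\ref{sec:four}), and in five variables there is enough room to force matrices to imitate the octonions $i,j,\ell$, which they cannot do (Section~\ref{sec:cubics}).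 Section~\ref{sec:inv} spreads the counterexample to all $n\ge5$ and $3\le d\le n$, and Section~\ref{sec:quad} treats degree two.

\section{Elementary operations and the cubic in three variables}\label{sec:three}

\begin{lemma}\label{lem:elem}
\begin{enumerate}
\item[(i)] Each of $\mathcal D_n,\mathcal S_n,\mathcal P_n$ is preserved by permutations of the variables, translations $x_k\to x_k+t$ $(t\in\mathbb R)$, scalings $x_k\to\lambda x_k$ $(\lambda>0)$ and nonzero scalar factors.
\item[(ii)] A polynomial that does not involve $x_n$ lies in $\mathcal D_n$, $\mathcal S_n$, $\mathcal P_n$ if and only if it lies in $\mathcal D_{n-1}$, $\mathcal S_{n-1}$, $\mathcal P_{n-1}$, respectively.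
\item[(iii)] If $f,g\in\mathcal D_n$ and $fg$ is multiaffine, then $fg\in\mathcal D_n$.
\item[(iv)] If $f=f_1f_2\in\mathcal P_n$ with $f_1,f_2$ nonconstant, then $f_1$ and $f_2$ involve disjoint sets of variables and lie in $\mathcal P_n$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) In \eqref{eq:rep} a translation replaces $A_0$ by $A_0+tA_k$, a scaling replaces $A_k$ by $\lambda A_k$, and a scalar factor changes $c$. Each $\Delta_{ij}$ undergoes the same substitution as $f$ and is multiplied by a positive number ($1$, $\lambda$, $\lambda^2$, or the square of the scalar).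

(ii) Take $A_n=0$ in one direction and set $x_n=0$ in the other; note that $\Delta_{in}(f)=0$ for all $i$.

(iii) From $f^m=c\det A$ and $g^{m'}=c'\det A'$ we get $(fg)^{mm'}=c^{m'}c'^{\,m}\det(A^{\oplus m'}\oplus A'^{\,\oplus m})$.

(iv) Degrees in each variable add, so no variable occurs in both factors. If $x_i,x_j$ are variables of $f_1$, then $\Delta_{ij}(f)=f_2^2\Delta_{ij}(f_1)$, so $\Delta_{ij}(f_1)\ge0$ on the dense set where $f_2\ne0$, hence everywhere. If $x_i$ is not a variable of $f_1$, then $\Delta_{ij}(f_1)=0$.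
\end{proof}

The first case in which a power of $f$ is needed, and in which the method of this paper is visible, is $n=d=3$.

\begin{proposition}\label{prop:three}
Every $f\in\mathcal P_3$ of degree $3$ is representable.
\end{proposition}

\begin{proof}
Scale $f$ so that $x_1x_2x_3$ has coefficient $1$. Translating $x_3$ by $t$ adds $t$ to the coefficient of $x_1x_2$ and leaves those of $x_1x_3,x_2x_3$ unchanged, so three translations give
\[
f=x_1x_2x_3-ax_1-bx_2-cx_3+d .
\]
By \eqref{eq:bcad}, $\Delta_{12}(f)=cx_3^2-dx_3+ab$. This quadratic is nonnegative, so $c\ge0$ and $d^2\le4abc$; the leading coefficients of $\Delta_{23}$ and $\Delta_{13}$ give $a,b\ge0$. Choose $\theta$ with $2\sqrt{abc}\cos\theta=d$, put $z_1=\sqrt a$, $z_2=\sqrt b\,e^{i\theta}$, $z_3=\sqrt c$, and expand the determinant of a complex Hermitian matrix: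
\begin{equation}\label{eq:herm}
\det\begin{pmatrix}x_1&z_3&\bar z_2\\ \bar z_3&x_2&z_1\\ z_2&\bar z_1&x_3\end{pmatrix}
=x_1x_2x_3-|z_1|^2x_1-|z_2|^2x_2-|z_3|^2x_3+2\operatorname{Re}(z_3z_1z_2)=f .
\end{equation}
Replace each entry $u+iv$ by the block $\left(\begin{smallmatrix}u&-v\\ v&u\end{smallmatrix}\right)$. The result is the real symmetric $6\times6$ matrix $M(x)$ of the same map on $\mathbb C^3=\mathbb R^6$; it has the same eigenvalues with doubled multiplicities, so $\det M(x)=f^2$. The coefficient of $x_k$ in $M$ is $E_{kk}\otimes I_2\succeq0$, where $E_{kl}$ denote the matrix units.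
\end{proof}

Two different properties of $\mathbb C$ appear here. The cubic \eqref{eq:herm} has
\[
\Delta_{12}=|z_3|^2x_3^2-2\operatorname{Re}(z_3z_1z_2)\,x_3+|z_1|^2|z_2|^2=\big|x_3z_3-\overline{z_1z_2}\big|^2 ,
\]
a sum of two squares, and the last equality uses only $|z_1z_2|=|z_1||z_2|$. The representation uses instead that complex numbers can be replaced by real matrices compatibly with products, and this is possible only for an associative multiplication. The octonions have the first property and lack the second. To turn this into a proof we need two things. First, we must show that \emph{every} representation of a power of such a cubic, whatever its size, has the shape of \eqref{eq:herm} with matrix blocks in place of $z_1,z_2,z_3$. Second, when the $z_k$ depend on further variables, we must control all $\Delta_{ij}$ and not only those of the diagonal variables.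

\section{Block form of a representation}\label{sec:block}

We use three facts from linear algebra. The \emph{compression} of a symmetric matrix to a subspace is the matrix, in an orthonormal basis, of the restriction of its quadratic form; compressions of positive semidefinite matrices are positive semidefinite. The \emph{Schur complement} formula says $\det\left(\begin{smallmatrix}P&B\\ B^T&C\end{smallmatrix}\right)=\det P\cdot\det(C-B^TP^{-1}B)$ for invertible $P$; in particular
\begin{equation}\label{eq:twoblock}
\det\begin{pmatrix}aI&N\\ N^T&bI\end{pmatrix}=\det(ab\,I-NN^T)=\det(ab\,I-N^TN)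
\end{equation}
for square $N$ and real $a,b$ (first for $ab\ne0$, then by continuity). Finally, a real symmetric $m\times m$ matrix with characteristic polynomial $(t-\lambda)^m$ equals $\lambda I$.

A representation may be wastefully large: the $3\times3$ matrix $(x)\oplus\left(\begin{smallmatrix}0&1\\ 1&x\end{smallmatrix}\right)$ has determinant $-x$. The first lemma removes such waste, after which size and ranks are dictated by $f$.

\begin{lemma}\label{lem:norm}
If a nonconstant $f$ satisfies \eqref{eq:rep}, then it satisfies \eqref{eq:rep} with the same $m$, possibly another $c$, and $A_1+\dots+A_n\succ0$. In such a representation the matrices have size $N=m\deg f$, the top homogeneous part of $f$ satisfies $f_{\mathrm{top}}^m=c\det(\sum_kx_kA_k)$, and $\operatorname{rank}A_k=m\deg_{x_k}f$.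
\end{lemma}

\begin{proof}
Since $A_k\succeq0$, the kernel of $\sum_{k\ge1}A_k$ is $K=\bigcap_{k\ge1}\ker A_k$. Suppose $K\ne0$ and let $P$ be the compression of $A_0$ to $K$.

If $P$ is invertible, write $A(x)$ in blocks along $K\oplus K^\perp$. Only the $K^\perp$-block depends on $x$, and the Schur complement formula gives $\det A(x)=\det P\cdot\det(A_0'+\sum x_kA_k')$, where $A_0'$ is symmetric and $A_k'$ is the compression of $A_k$ to $K^\perp$. The sum of the $A_k'$ is positive definite.

If $P$ is singular, take a unit vector $\kappa\in K$ with $P\kappa=0$, that is, $A_0\kappa\in K^\perp$. Then $A(x)\kappa=A_0\kappa$ for all $x$, and $A_0\kappa\ne0$ because $\det A(x)\not\equiv0$. Write $A_0\kappa=\rho\,\omega$ with $\rho>0$ and a unit vector $\omega\perp\kappa$. In an orthonormal basis starting with $\kappa,\omega$, the first row and column of $A(x)$ are $(0,\rho,0,\dots,0)$. Expanding along both gives $\det A(x)=-\rho^2\det A''(x)$, where $A''(x)$ is the compression of $A(x)$ to $\{\kappa,\omega\}^\perp$. The size has dropped by two, and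 we repeat. Since $f$ is nonconstant, the process ends with a matrix of positive size and $K=0$.

Now let $\sum A_k\succ0$. The homogeneous part of degree $N$ of $\det A(x)$ is $\det(\sum x_kA_k)$, which is nonzero at $x=(1,\dots,1)$; this gives the claims on $N$ and $f_{\mathrm{top}}$. Let $r=\operatorname{rank}A_k$. In an orthonormal eigenbasis of $A_k$, the variable $x_k$ occurs in $r$ diagonal entries only, so $\deg_{x_k}\det A(x)\le r$, and the coefficient of $x_k^r$ is a positive constant times the determinant of the compression of $A_0+\sum_{j\ne k}x_jA_j$ to $\ker A_k$. On $\ker A_k$ the form $\sum_{j\ne k}A_j$ is positive definite, so this compression is positive definite when all $x_j$ equal a large number $t$. Hence $\deg_{x_k}f^m=r$.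
\end{proof}

\begin{proposition}[block form]\label{prop:block}
Let $f\in\mathbb R[x_1,x_2,x_3,y_1,\dots,y_p]$ be multiaffine of total degree $3$ and of the form
\[
f=X_1X_2X_3-Q_1X_1-Q_2X_2-Q_3X_3+C,\qquad X_k=x_k+L_k(y),
\]
with $L_k,Q_k,C\in\mathbb R[y_1,\dots,y_p]$ and $\deg L_k\le1$.
\begin{enumerate}
\item[(a)] If $f$ satisfies \eqref{eq:rep} with exponent $m$, there are real $m\times m$ matrices $B_{12},B_{23},B_{31}$, affine in $y$, such that
\begin{equation}\label{eq:B}
\begin{gathered}
B_{23}B_{23}^T=Q_1I,\qquad B_{31}B_{31}^T=Q_2I,\qquad B_{12}B_{12}^T=Q_3I,\\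
B_{12}B_{23}B_{31}+(B_{12}B_{23}B_{31})^T=C\,I .
\end{gathered}
\end{equation}
\item[(b)] Conversely, if $m\times m$ matrices $B_{12},B_{23},B_{31}$ affine in $y$ satisfy \eqref{eq:B}, then
\[
f^m=\det M,\qquad M=\begin{pmatrix}X_1I&B_{12}&B_{31}^T\\ B_{12}^T&X_2I&B_{23}\\ B_{31}&B_{23}^T&X_3I\end{pmatrix}.
\]
\end{enumerate}
\end{proposition}

The relations \eqref{eq:B} are the matrix versions of $|z_k|^2=Q_k$ and $2\operatorname{Re}(z_3z_1z_2)=C$ in \eqref{eq:herm}. Part (b) does not assert that the coefficients of the $y_l$ in $M$ are positive semidefinite; this has to be checked in each application.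

\begin{proof}
(a) Normalize by Lemma~\ref{lem:norm}, so that $N=3m$; this is the only place where positive semidefiniteness of the coefficients of the $y_l$ is used. Let $A_1,A_2,A_3$ be the coefficients of $x_1,x_2,x_3$. The only cubic monomial of $f$ in $x$ alone is $x_1x_2x_3$, so setting $y=0$ in the formula for $f_{\mathrm{top}}^m$ gives
\[
(x_1x_2x_3)^m=c\det(x_1A_1+x_2A_2+x_3A_3).
\]
Thus $S=A_1+A_2+A_3$ is invertible, hence positive definite. Multiplying all matrices by $S^{-1/2}$ on both sides we may assume $S=I$, and then $c=1$. Setting $x_k=1+t$ and the other two variables equal to $1$ gives $\det(I+tA_k)=(1+t)^m$, so $A_k$ is an orthogonal projection of rank $m$. If $v$ lies in the range of $A_1$, then $|v|^2=v^TSv=|v|^2+v^TA_2v+v^TA_3v$, so $A_2v=A_3v=0$; the three ranges are mutually orthogonal. In a suitable orthonormal basis $A_k=E_{kk}\otimes I_m$. Hence $f^m=\det M$ for a symmetric block matrix $M$ with diagonal blocks $x_kI+H_k(y)$ and off-diagonal blocks $M_{12}=B_{12}$, $M_{23}=B_{23}$, $M_{31}=B_{31}$, all affine in $y$.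

We now compare leading coefficients in $x_1,x_2,x_3$. The coefficient of $x_1x_2$ in $f$ is $X_3$, so the coefficients of $x_1^mx_2^m$ give $(x_3+L_3)^m=\det(x_3I+H_3)$, and $H_3=L_3I$. The same argument with the indices permuted gives $H_k=L_kI$ for all $k$. The coefficient of $x_1$ in $f$ is $X_2X_3-Q_1$, so the coefficients of $x_1^m$ and \eqref{eq:twoblock} give $(X_2X_3-Q_1)^m=\det(X_2X_3I-B_{23}B_{23}^T)$. For fixed $y$ the product $X_2X_3$ takes all real values, so $B_{23}B_{23}^T=Q_1I$. The coefficients of $x_2^m$ and $x_3^m$ give the relations for $B_{31}$ and $B_{12}$. For a square matrix, $BB^T=QI$ is equivalent to $B^TB=QI$, since $B$ is then zero or a multiple of an orthogonal matrix.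

For the last relation let $X_3\neq0$ and take the Schur complement with respect to the block $X_3I$. It equals $X_3^{-1}\left(\begin{smallmatrix}aI&N\\ N^T&bI\end{smallmatrix}\right)$ with
\[
a=X_1X_3-Q_2,\qquad b=X_2X_3-Q_1,\qquad N=X_3B_{12}-B_{31}^TB_{23}^T ,
\]
so $X_3^m\det M=\det(ab\,I-NN^T)$ by \eqref{eq:twoblock}. Expanding, we find
\begin{align}
X_3f&=ab-\Delta,\qquad \Delta:=Q_3X_3^2-CX_3+Q_1Q_2,\label{eq:X3f}\\
NN^T&=Q_3X_3^2I-X_3\big(B_{12}B_{23}B_{31}+(B_{12}B_{23}B_{31})^T\big)+Q_1Q_2I .\label{eq:NN}
\end{align}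
Fix $y$, then $x_3$ with $X_3\ne0$, then $x_2$ with $b\ne0$. As $x_1$ varies, $ab$ takes all real values while $N$ and $\Delta$ stay fixed, so $\det(ab\,I-NN^T)=(ab-\Delta)^m$ forces $NN^T=\Delta I$. Comparing with \eqref{eq:NN} gives the last relation of \eqref{eq:B}.

(b) By \eqref{eq:B} and \eqref{eq:NN}, $NN^T=\Delta I$. So $X_3^m\det M=(ab-\Delta)^m=(X_3f)^m$ where $X_3\ne0$, and $\det M=f^m$ identically.
\end{proof}

\begin{example}
The cubic $x_1x_2x_3-x_1-x_2-x_3$ lies in $\mathcal P_3$, since $\Delta_{ij}=x_k^2+1$ for $\{i,j,k\}=\{1,2,3\}$. It has no representation with $m=1$: the blocks would be numbers $\pm1$ with $2B_{12}B_{23}B_{31}=0$. So powers cannot be avoided in the question.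
\end{example}

The blocks are not unique. In all applications one variable, $y$, enters each block in the same way, and this allows us to fix the ambiguity. We note first that orthogonal matrices $O,O'$ satisfy
\begin{equation}\label{eq:rigid}
OO'^{\,T}+O'O^T=2I\ \Longrightarrow\ O=O' ,
\end{equation}
because then $(O-O')(O-O')^T=0$.

\begin{lemma}\label{lem:gauge}
In Proposition~\ref{prop:block}(a), let $y=y_1$ and suppose that $y^2$ has coefficient $1$ in each $Q_k$ and $y^3$ has coefficient $2$ in $C$. Then the blocks can be chosen so that the coefficient of $y$ in each of them is $I$. Let then $P$ be the coefficient of $\mu\in\{1,y_2,\dots,y_p\}$ in the block $B$ with $BB^T=Q_kI$. If $y\mu$ and $\mu^2$ have coefficients $2r$ and $\nu$ in $Q_k$, then $P+P^T=2rI$ and $PP^T=\nu I$.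
\end{lemma}

\begin{proof}
For orthogonal $O_1,O_2,O_3$, the relations \eqref{eq:B} are preserved under $B_{kl}\to O_kB_{kl}O_l^T$. Let $Y_{kl}$ be the coefficient of $y$ in $B_{kl}$. The coefficients of $y^2$ in \eqref{eq:B} show that $Y_{kl}$ is orthogonal. With $O_1=I$, $O_2=Y_{12}$, $O_3=Y_{12}Y_{23}$ we achieve $Y_{12}=Y_{23}=I$. The coefficient of $y^3$ then reads $Y_{31}+Y_{31}^T=2I$, and \eqref{eq:rigid} gives $Y_{31}=I$. The last claim compares the coefficients of $y\mu$ and $\mu^2$ in $BB^T=Q_kI$.
\end{proof}

Quaternions supply solutions of \eqref{eq:B}. Recall that $\mathbb H$ is the associative algebra with basis $1,i,j,k$ and $i^2=j^2=k^2=-1$, $ij=-ji=k$, $jk=-kj=i$, $ki=-ik=j$; conjugation $q\mapsto\bar q$ fixes $1$ and negates $i,j,k$, and $q\bar q=|q|^2$, $q+\bar q=2\operatorname{Re}q$.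

\begin{corollary}\label{cor:quat}
Let $f$ be as in Proposition~\ref{prop:block} with $p=1$, $y=y_1$ and $L_k=y+l_k$, $l_k\in\mathbb R$. If there are $p_1,p_2,p_3\in\mathbb H$ with $|y+p_k|^2=Q_k$ and $2\operatorname{Re}\big((y+p_3)(y+p_1)(y+p_2)\big)=C$, then $f$ is representable, with $m=4$.
\end{corollary}

\begin{proof}
Let $\lambda(q)$ be the real $4\times4$ matrix of $p\mapsto qp$ in the basis $1,i,j,k$. Associativity gives $\lambda(q)\lambda(q')=\lambda(qq')$. Moreover $\lambda(q)^T=\lambda(\bar q)$, since $\lambda(i),\lambda(j),\lambda(k)$ are orthogonal with square $-I$, hence skew-symmetric. So $\lambda(q)\lambda(q)^T=|q|^2I$ and $\lambda(q)+\lambda(q)^T=2\operatorname{Re}(q)I$, and $B_{12}=\lambda(y+p_3)$, $B_{23}=\lambda(y+p_1)$, $B_{31}=\lambda(y+p_2)$ satisfy \eqref{eq:B}. In $f^4=\det M$ the coefficient of $x_k$ is $E_{kk}\otimes I_4\succeq0$, and that of $y$ is $(\sum_{k,l}E_{kl})\otimes I_4\succeq0$.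
\end{proof}

\section{Octonionic cubics and sums of eight squares}\label{sec:oct}

The octonions are the $8$-dimensional real algebra $\mathbb O=\mathbb H\oplus\mathbb H\ell$ with
\[
(p+q\ell)(p'+q'\ell)=(pp'-\bar q'q)+(q'p+q\bar p')\ell,\qquad \overline{p+q\ell}=\bar p-q\ell .
\]
The real part of $p+q\ell$ is $\operatorname{Re}p$, and $\langle a,b\rangle=\operatorname{Re}(a\bar b)$ is a Euclidean inner product, with norm $|a|$, for which $|\ell|=1$ and $\mathbb H\ell=\mathbb H^\perp$. The multiplication is not associative: $(ij)\ell=k\ell$ but $i(j\ell)=-k\ell$. We use the following standard facts \cite{SV}, valid for all $a,b,c\in\mathbb O$: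
\begin{equation}\label{eq:oct}
\begin{gathered}
|ab|=|a||b|,\qquad \overline{ab}=\bar b\bar a,\qquad (ab)\bar b=|b|^2a,\\
\operatorname{Re}(ab)=\operatorname{Re}(ba),\qquad \operatorname{Re}((ab)c)=\operatorname{Re}(a(bc)).
\end{gathered}
\end{equation}
By the last two, $\operatorname{Re}(abc):=\operatorname{Re}((ab)c)$ is invariant under cyclic permutations of $a,b,c$.

Let $\mathcal V$ be the real vector space of Hermitian $3\times3$ matrices $X$ over $\mathbb O$, that is, $X_{lk}=\overline{X_{kl}}$. Write $X_{kk}=\xi_k\in\mathbb R$, $X_{23}=z_1$, $X_{31}=z_2$, $X_{12}=z_3$, and take the right side of \eqref{eq:herm} as a definition: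
\[
h(X)=\xi_1\xi_2\xi_3-\xi_1|z_1|^2-\xi_2|z_2|^2-\xi_3|z_3|^2+2\operatorname{Re}(z_3z_1z_2).
\]
For $u,v\in\mathcal V$ let $\partial_u$ be the directional derivative and $\Delta_{u,v}h=\partial_uh\,\partial_vh-h\,\partial_u\partial_vh$. For two diagonal directions the computation of Section~\ref{sec:three} goes through:
\begin{equation}\label{eq:eight}
\begin{aligned}
\Delta_{E_{11},E_{22}}h&=(\xi_2\xi_3-|z_1|^2)(\xi_1\xi_3-|z_2|^2)-\xi_3h\\
&=\xi_3^2|z_3|^2-2\xi_3\operatorname{Re}(z_3z_1z_2)+|z_1|^2|z_2|^2=\big|\xi_3z_3-\overline{z_1z_2}\big|^2 ,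
\end{aligned}
\end{equation}
by $\langle z_3,\overline{z_1z_2}\rangle=\operatorname{Re}(z_3(z_1z_2))$ and $|z_1z_2|=|z_1||z_2|$. This is the sum of the squares of the eight real coordinates of $\xi_3z_3-\overline{z_1z_2}$, each a polynomial on $\mathcal V$.

There are only three diagonal directions, and we need more. Over $\mathbb C$ one would take positive semidefinite matrices of rank one as directions, because $\det(X+tu)$ is affine in $t$ when $u$ has rank one, and one would move any two of them to diagonal position by row and column operations $X\mapsto gXg^*$. Over $\mathbb O$ the product $gXg^*$ is ambiguous and rank is not defined. Both notions can be rescued: the formulas for an elementary operation $g=I+aE_{kl}$ still make sense, and a complex matrix has rank at most one exactly when its $2\times2$ minors, that is, the partial derivatives of the determinant, vanish.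

\emph{Permutations.} The form $h$ is invariant under simultaneous permutations of rows and columns. A cyclic permutation permutes the $\xi_k$ and the $z_k$ cyclically. The transposition $(12)$ exchanges $\xi_1,\xi_2$ and sends $(z_3,z_1,z_2)$ to $(\bar z_3,\bar z_2,\bar z_1)$; conjugating, $\operatorname{Re}((\bar z_3\bar z_2)\bar z_1)=\operatorname{Re}(z_1(z_2z_3))=\operatorname{Re}(z_3z_1z_2)$.

\emph{Shears.} For $a\in\mathbb O$ and $\{k,l,p\}=\{1,2,3\}$ let $S^{kl}_a\colon\mathcal V\to\mathcal V$ be the linear map
\[
X_{kl}\mapsto X_{kl}+aX_{ll},\qquad X_{kp}\mapsto X_{kp}+aX_{lp},\qquad X_{kk}\mapsto X_{kk}+2\operatorname{Re}(aX_{lk})+|a|^2X_{ll},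
\]
with $X_{lk},X_{pk}$ conjugate to the new $X_{kl},X_{kp}$ and the entries outside row and column $k$ fixed. Its inverse is $S^{kl}_{-a}$: this is immediate off the diagonal, and on it the second shear adds $-2\operatorname{Re}(aX_{lk})-2|a|^2X_{ll}+|a|^2X_{ll}$.

\begin{lemma}\label{lem:shear}
$h\circ S^{kl}_a=h$.
\end{lemma}

\begin{proof}
Conjugating by a permutation we may take $(k,l)=(1,2)$. Put $\sigma=\operatorname{Re}(a\bar z_3)$, $\rho=\operatorname{Re}(az_1z_2)$, $\nu=|a|^2$. The entries that change are
\[
\xi_1'=\xi_1+2\sigma+\nu\xi_2,\qquad z_3'=z_3+\xi_2a,\qquad z_2'=z_2+\overline{az_1}.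
\]
Using \eqref{eq:oct},
\begin{align*}
|z_2'|^2&=|z_2|^2+2\rho+\nu|z_1|^2,\qquad |z_3'|^2=|z_3|^2+2\xi_2\sigma+\xi_2^2\nu,\\
\operatorname{Re}(z_3'z_1z_2')&=\operatorname{Re}(z_3z_1z_2)+\xi_2\rho+\operatorname{Re}\big((z_3z_1)(\bar z_1\bar a)\big)+\xi_2\nu|z_1|^2,
\end{align*}
where $\operatorname{Re}((z_3z_1)(\bar z_1\bar a))=\operatorname{Re}(((z_3z_1)\bar z_1)\bar a)=|z_1|^2\sigma$. Therefore
\begin{multline*}
h(X')-h(X)=(2\sigma+\nu\xi_2)(\xi_2\xi_3-|z_1|^2)-\xi_2(2\rho+\nu|z_1|^2)\\
-\xi_3(2\xi_2\sigma+\xi_2^2\nu)+2\big(\xi_2\rho+|z_1|^2\sigma+\xi_2\nu|z_1|^2\big),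
\end{multline*}
and the coefficients of $\sigma$, of $\rho$ and of $\nu$ each vanish.
\end{proof}

Let $\mathcal G$ be the group generated by shears and permutations; thus $h\circ g=h$ for $g\in\mathcal G$. The substitute for the positive semidefinite matrices of rank one is
\[
\mathcal R=\{X\in\mathcal V\setminus\{0\}:\ \xi_1,\xi_2,\xi_3\ge0,\ \nabla h(X)=0\}.
\]
We have $\partial h/\partial\xi_1=\xi_2\xi_3-|z_1|^2$, and the derivative of $h$ in $z_1$ in the direction $\delta\in\mathbb O$ is $-2\xi_1\langle z_1,\delta\rangle+2\operatorname{Re}(\delta z_2z_3)=2\langle\delta,\overline{z_2z_3}-\xi_1z_1\rangle$. So $\nabla h(X)=0$ means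
\begin{equation}\label{eq:crit}
\xi_2\xi_3=|z_1|^2,\qquad \xi_1z_1=\overline{z_2z_3},\qquad\text{and their cyclic permutations.}
\end{equation}
If the entries of $\mathbf w\in\mathbb O^3\setminus\{0\}$ lie in an associative subalgebra closed under conjugation, then $\mathbf w\mathbf w^*=(w_k\bar w_l)$ lies in $\mathcal R$: indeed $|w_2\bar w_3|^2=|w_2|^2|w_3|^2$ and $\overline{z_2z_3}=\bar z_3\bar z_2=(w_2\bar w_1)(w_1\bar w_3)=|w_1|^2w_2\bar w_3=\xi_1z_1$, and the other equations follow by cyclic permutation. In particular $E_{kk}\in\mathcal R$.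

\begin{lemma}\label{lem:trans}
The group $\mathcal G$ preserves $\mathcal R$. For $u,v\in\mathcal R$ there are $g\in\mathcal G$ and $\lambda,\mu>0$ with $gu=\lambda E_{11}$ and $gv\in\{\mu E_{11},\mu E_{22}\}$.
\end{lemma}

\begin{proof}
Critical points of $h$ are preserved because $h\circ g=h$ and $g$ is a linear automorphism. A shear changes only one diagonal entry, and $|X_{kl}|^2=X_{kk}X_{ll}$ on $\mathcal R$ gives
\[
X_{kk}'\ge X_{kk}-2|a||X_{kl}|+|a|^2X_{ll}=\big(\sqrt{X_{kk}}-|a|\sqrt{X_{ll}}\big)^2\ge0 .
\]

Some diagonal entry of $u$ is positive, since otherwise \eqref{eq:crit} gives $u=0$. Permute so that $u_{11}>0$. The shear $S^{21}_a$ with $a=-u_{21}/u_{11}$ kills $u_{21}$ and fixes $u_{11},u_{31}$; then $S^{31}_b$ with $b=-u_{31}/u_{11}$ kills $u_{31}$ and fixes $u_{11},u_{21}$. The result has $z_2=z_3=0$ and $\xi_1>0$, so \eqref{eq:crit} gives $\xi_2=\xi_3=0$ and then $z_1=0$: it is $\lambda E_{11}$. Let $v'\in\mathcal R$ be the image of $v$. If $v'_{22}=v'_{33}=0$, all off-diagonal entries of $v'$ vanish by \eqref{eq:crit}, and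 $v'=\mu E_{11}$. Otherwise, after the permutation $(23)$ if necessary, $v'_{22}>0$. The shears $S^{12}_a$ and $S^{32}_b$ add multiples of the second row, which is zero in $E_{11}$, so they fix $E_{11}$. With $a=-v'_{12}/v'_{22}$ and $b=-v'_{32}/v'_{22}$ they kill $v'_{12}$ and $v'_{32}$, and the argument given for $u$ shows that the result is $\mu E_{22}$.
\end{proof}

\begin{proposition}\label{prop:sos}
Let $X_0\in\mathcal V$, $u_1,\dots,u_n\in\mathcal R$ and $f(x)=h(X_0+\sum_kx_ku_k)$. Then $f$ is multiaffine and every $\Delta_{ij}(f)$ is a sum of at most $8$ squares of polynomials.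
\end{proposition}

\begin{proof}
Since $h\circ g=h$ with $g$ linear, $(\partial_u\partial_vh)(X)=(\partial_{gu}\partial_{gv}h)(gX)$ and $(\Delta_{u,v}h)(X)=(\Delta_{gu,gv}h)(gX)$. As $h$ is affine in $\xi_1$, Lemma~\ref{lem:trans} gives $\partial_u^2h=0$ for $u\in\mathcal R$, so $f$ is multiaffine. Next, $\Delta_{ij}(f)(x)=(\Delta_{u_i,u_j}h)(X_0+\sum x_ku_k)$. By Lemma~\ref{lem:trans} and bilinearity in $(u,v)$ this is $\lambda\mu>0$ times $\Delta_{E_{11},E_{11}}h=(\partial_{E_{11}}h)^2$ or $\Delta_{E_{11},E_{22}}h$, evaluated at an affine function of $x$; now use \eqref{eq:eight}. The sign condition in the definition of $\mathcal R$ is what makes $\lambda\mu$ positive: replacing $v$ by $-v$ changes the sign of $\Delta_{u,v}h$.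
\end{proof}

\section{Two cubics that are not representable}\label{sec:cubics}

Consider the units $i,j,\ell$. They anticommute pairwise, and $\operatorname{Re}((ij)\ell)=\operatorname{Re}(k\ell)=0$. In \eqref{eq:B} an imaginary unit is replaced by a skew-symmetric orthogonal matrix and $2\operatorname{Re}(q)$ by $B+B^T$. The next lemma says that matrices cannot reproduce this triple.

\begin{lemma}\label{lem:triple}
If $U,V,W$ are invertible, skew-symmetric and pairwise anticommuting real matrices, then $UVW+(UVW)^T=2UVW\ne0$.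
\end{lemma}

\begin{proof}
$(UVW)^T=-WVU$, and three transpositions give $WVU=-UVW$.
\end{proof}

The mechanism is most transparent when each unit has a variable of its own. This costs seven variables and gives a homogeneous counterexample.

\begin{proposition}\label{prop:hom}
Let $X_1=x_1+y+u+w$, $X_2=x_2+y+u+v$, $X_3=x_3+y+v+w$ and
\[
F=X_1X_2X_3-X_1(y^2+v^2)-X_2(y^2+w^2)-X_3(y^2+u^2)+2y^3 .
\]
Then $F\in\mathcal S_7$ and $F$ is not representable.
\end{proposition}

\begin{proof}
Let $\mathbf o=(1,1,1)$, $\mathbf a=(1,-i,0)$, $\mathbf b=(0,1,-j)$, $\mathbf c=(1,0,\ell)$. The entries of each vector lie in a copy of $\mathbb C$, so $\mathbf o\mathbf o^*,\mathbf a\mathbf a^*,\mathbf b\mathbf b^*,\mathbf c\mathbf c^*\in\mathcal R$. The matrix $X=\sum x_kE_{kk}+y\,\mathbf o\mathbf o^*+u\,\mathbf a\mathbf a^*+v\,\mathbf b\mathbf b^*+w\,\mathbf c\mathbf c^*$ has diagonal $X_1,X_2,X_3$ and $X_{12}=y+ui$, $X_{23}=y+vj$, $X_{31}=y+w\ell$. Since $X_{12}X_{23}$ is a quaternion with real part $y^2$ and $\operatorname{Re}(\mathbb H\ell)=0$, we get $\operatorname{Re}(X_{12}X_{23}X_{31})=y^3$.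 So $F=h(X)$, and $F\in\mathcal S_7$ by Proposition~\ref{prop:sos}.

Suppose that $F$ is representable. By Proposition~\ref{prop:block}(a) and Lemma~\ref{lem:gauge}, applied to each $\mu\in\{1,u,v,w\}$, we have $B_{12}=y+uU$, $B_{23}=y+vV$, $B_{31}=y+wW$ with $U,V,W$ orthogonal and skew-symmetric (a scalar stands for that multiple of $I$; a coefficient $P$ with $PP^T=0$ vanishes). In
\[
(y+uU)(y+vV)(y+wW)+(\cdots)^T=2y^3I
\]
the coefficient of $yuv$ is $UV+(UV)^T=UV+VU=0$, and those of $yuw$ and $yvw$ give $UW+WU=0$ and $VW+WV=0$. The coefficient of $uvw$ is $UVW+(UVW)^T=0$. This contradicts Lemma~\ref{lem:triple}.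
\end{proof}

\begin{remark}\label{rem:spec}
The obstruction can disappear when variables are specialized. Setting $u=v=w=1$ in $F$ gives $X_1X_2X_3-(y^2+1)(X_1+X_2+X_3)+2y^3$ with $X_k=x_k+y+2$. Only two relations among $U,V,W$ survive, the coefficients of $y^1$ and $y^0$, and quaternions satisfy them: for $p_3=j$, $p_1=(i-j)/\sqrt2$, $p_2=i$ we have $\operatorname{Re}(p_3p_1+p_3p_2+p_1p_2)=\frac1{\sqrt2}+0-\frac1{\sqrt2}=0$ and $p_3p_1p_2=(i-j)/\sqrt2$ has real part $0$. So this polynomial in four variables is representable by Corollary~\ref{cor:quat}.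
\end{remark}

In five variables only $y$, one further variable $s$ and the constant term are available to separate the three anticommutation relations from each other. The solution is to let $s$ multiply an element $\mathbf w\mathbf w^*$ with off-diagonal entries $i$, $j$ and $-k=ji$, which will force the matrices for $i$ and $j$ to anticommute, and to put $j$ and $\ell$ into the constant term.

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
\emph{The expansion.} With $t=y+s$ we have $X_1X_2X_3=e_3+te_2+t^2e_1+t^3$. The terms of degree one in $x$ are $(t^2-y^2-s^2)e_1-(2s+1)x_1-x_2=2ys\,e_1-2sx_1-x_1-x_2$. The terms free of $x$ are $t^3-t(3y^2+3s^2+2s+2)+2y^3+2s^3+2s^2$; as $t^3-3t(y^2+s^2)=-2y^3-2s^3$, they add up to $-t(2s+2)+2s^2=-2ys-2y-2s$.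

\emph{Sums of squares.} Let $\mathbf o=(1,1,1)$, $\mathbf w=(1,-i,-k)\in\mathbb H^3$, and let $X_0\in\mathcal V$ have zero diagonal and $(X_0)_{12}=0$, $(X_0)_{23}=j$, $(X_0)_{31}=\ell$. Since $w_1\bar w_2=i$, $w_2\bar w_3=(-i)k=j$ and $w_3\bar w_1=-k$, the matrix $X=X_0+\sum x_kE_{kk}+y\,\mathbf o\mathbf o^*+s\,\mathbf w\mathbf w^*$ has diagonal entries $x_k+y+s$ and
\[
X_{12}=y+si,\qquad X_{23}=y+(s+1)j,\qquad X_{31}=y-sk+\ell .
\]
Thus $|X_{23}|^2=y^2+(s+1)^2$, $|X_{31}|^2=y^2+s^2+1$, $|X_{12}|^2=y^2+s^2$. Moreover $X_{12}X_{23}=y^2+ysi+y(s+1)j+s(s+1)k\in\mathbb H$, so $\operatorname{Re}(X_{12}X_{23}X_{31})=y^3+s^2(s+1)$. Hence $f=h(X)$, and Proposition~\ref{prop:sos} applies because $E_{kk},\mathbf o\mathbf o^*,\mathbf w\mathbf w^*\in\mathcal R$.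

\emph{No representation.} Suppose that $f$ is representable. Apply Proposition~\ref{prop:block}(a) and Lemma~\ref{lem:gauge} with $L_k=y+s$, $Q_1=y^2+s^2+2s+1$, $Q_2=y^2+s^2+1$, $Q_3=y^2+s^2$, $C=2y^3+2s^3+2s^2$. No $Q_k$ contains $ys$ or $y$, so the coefficients of $s$ and $1$ in all blocks are skew-symmetric. The coefficients of $s$ are orthogonal; the constant term is $0$ in $B_{12}$ and orthogonal in $B_{23}$ and $B_{31}$. If $V$ and $V'$ are the coefficients of $s$ and $1$ in $B_{23}$, the coefficient of $s$ in $B_{23}B_{23}^T=Q_1I$ is $VV'^{\,T}+V'V^T=2I$, so $V'=V$ by \eqref{eq:rigid}. Hence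
\[
B_{12}=y+sU,\qquad B_{23}=y+(s+1)V,\qquad B_{31}=y+sZ+W
\]
with $U,V,Z,W$ orthogonal and skew-symmetric; in particular $V^2=-I$. Let $\Pi=(y+sU)(y+sV+V)(y+sZ+W)$, so that $\Pi+\Pi^T=(2y^3+2s^3+2s^2)I$. The coefficients of $s^3$, $y$, $ys$ and $s$ in $\Pi$ are
\[
UVZ,\qquad VW,\qquad VW+VZ+UW+UV,\qquad UVW .
\]
\begin{itemize}
\item $s^3$: $UVZ+(UVZ)^T=2I$ gives $UVZ=I$ by \eqref{eq:rigid}, so $Z=V^TU^T=VU$. As $Z$ is skew-symmetric, $VU=-(VU)^T=-UV$.
\item $y$: $0=VW+(VW)^T=VW+WV$.
\item $ys$: the matrix $VW+VZ+UW+UV$ is skew-symmetric. Here $VW$ is skew-symmetric by the previous step, $VZ=V^2U=-U$ is skew-symmetric, and so is $UV=-Z$. Hence $0=UW+(UW)^T=UW+WU$.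
\item $s$: $UVW+(UVW)^T=0$.
\end{itemize}
The first three items say that $U,V,W$ anticommute pairwise, so the fourth contradicts Lemma~\ref{lem:triple}.
\end{proof}

\section{Inversion, and failure for $n\ge5$ and $3\le d\le n$}\label{sec:inv}

Besides translations and positive scalings, the map $z\mapsto-1/z$ preserves the upper half-plane. Unlike them it changes the degree of $f$, which makes it useful both for producing further counterexamples and for reducing cubics and quartics to quadratics. For multiaffine $f=ax_k+b$ with $a,b$ free of $x_k$ put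
\[
I_kf=x_k\,f|_{x_k\to-1/x_k}=bx_k-a .
\]
Then $I_kI_kf=-f$. If $f=ax_kx_j+bx_k+cx_j+d$, then $I_kf=cx_kx_j+dx_k-ax_j-b$, so \eqref{eq:bcad} gives the first of the formulas
\begin{equation}\label{eq:inv}
\Delta_{kj}(I_kf)=\Delta_{kj}(f)\quad(j\ne k),\qquad \Delta_{ij}(I_kf)=x_k^2\,\Delta_{ij}(f)|_{x_k\to-1/x_k}\quad(i,j\ne k);
\end{equation}
the second holds because $\partial_i,\partial_j$ commute with the substitution and with the factor $x_k$.

\begin{lemma}\label{lem:inv}
A nonzero multiaffine $f$ lies in $\mathcal D_n$, $\mathcal S_n$, $\mathcal P_n$ if and only if $I_kf$ lies in $\mathcal D_n$, $\mathcal S_n$, $\mathcal P_n$, respectively.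
\end{lemma}

\begin{proof}
Since $I_kI_kf=-f$, one direction suffices. For $\mathcal P_n$ use \eqref{eq:inv}, continuity at $x_k=0$, and the fact that $\Delta_{kk}$ is always a square. For $\mathcal S_n$ let $i,j\ne k$ and $\Delta_{ij}(f)=\sum g_l^2$. Leading coefficients of squares cannot cancel, so $\deg_{x_k}\Delta_{ij}(f)\le2$ gives $\deg_{x_k}g_l\le1$, and $\Delta_{ij}(I_kf)=\sum(x_kg_l|_{x_k\to-1/x_k})^2$ is a sum of squares of polynomials.

Let $f\in\mathcal D_n$. If $f$ does not involve $x_k$, then $I_kf=x_kf\in\mathcal D_n$ by Lemma~\ref{lem:elem}(iii). Otherwise Lemma~\ref{lem:norm} gives a representation with $\operatorname{rank}A_k=m$, so $A_k=BB^T$ for a matrix $B$ with $m$ columns. With $A'=A_0+\sum_{j\ne k}x_jA_j$ the Schur complement formula yields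
\[
(I_kf)^m=c\,x_k^m\det\big(A'-x_k^{-1}BB^T\big)=c\det\begin{pmatrix}A'&B\\ B^T&x_kI_m\end{pmatrix},
\]
a representation of $I_kf$. The equality $\operatorname{rank}A_k=m$ is what makes the powers of $x_k$ match.
\end{proof}

\begin{proposition}\label{prop:fail}
For $n\ge5$ and $3\le d\le n$ there is $f\in\mathcal S_n\setminus\mathcal D_n$ of degree $d$.
\end{proposition}

\begin{proof}
Let $f$ be the cubic of Theorem~\ref{thm:counter}. Then $I_sf=s\,f|_{s=0}-\partial_sf$ has degree $4$, because $f|_{s=0}$ has degree $3$ and $\partial_sf$ has degree $2$; it contains $sx_1x_2x_3$. So $I_yI_sf$ contains $ysx_1x_2x_3$ and has degree $5$. By Lemma~\ref{lem:inv} this settles $n=5$, and Lemma~\ref{lem:elem}(ii) settles $n\ge5$, $d\in\{3,4,5\}$. Let $g\in\mathcal S_n\setminus\mathcal D_n$ and let $t$ be a new variable. Then $\Delta_{ij}(tg)=t^2\Delta_{ij}(g)$, $\Delta_{it}(tg)=0$ and $\Delta_{tt}(tg)=g^2$, so $tg\in\mathcal S_{n+1}$; setting $t=1$ in a representation of $tg$ would give one of $g$. For $5<d\le n$ multiply $I_yI_sf$ by $d-5$ new variables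 and use Lemma~\ref{lem:elem}(ii) for the remaining $n-d$.
\end{proof}

\section{Degree at most two}\label{sec:quad}

In degree two there is no triple product, and the only task is to write a sum of squares of linear forms as the square of a symmetric matrix. This is always possible: for each $\rho\ge1$ there are real symmetric matrices $\Gamma_1,\dots,\Gamma_\rho$ of some size $N$ with
\begin{equation}\label{eq:cliff}
\Gamma_j\Gamma_k+\Gamma_k\Gamma_j=2\delta_{jk}I .
\end{equation}
Start with $\Gamma_1=(1)$; given $\Gamma_1,\dots,\Gamma_\rho$, the matrices $\Gamma_j\otimes\left(\begin{smallmatrix}1&0\\0&-1\end{smallmatrix}\right)$ together with $I\otimes\left(\begin{smallmatrix}0&1\\1&0\end{smallmatrix}\right)$ form such a system with $\rho+1$ members.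

\begin{proposition}\label{prop:quad}
Every $f\in\mathcal P_n$ of degree at most $2$ is representable.
\end{proposition}

\begin{proof}
A nonzero constant is $c\det(1)$. For $f=b_0+\sum b_kx_k$ we have $\Delta_{ij}(f)=b_ib_j\ge0$, so up to sign all $b_k\ge0$ $(k\ge1)$ and $f$ is a $1\times1$ determinant.

Let $\deg f=2$ and let $F(v)=\frac12v^THv$, $v=(v_0,\dots,v_n)$, be the quadratic form with $F(1,x)=f(x)$. Write $H=(q_{ij})$ and let $\varepsilon_0,\dots,\varepsilon_n$ be the standard basis. Since $f$ is multiaffine, $q_{ii}=0$ for $i\ge1$, so $F(\varepsilon_i)=0$ and $F(\varepsilon_i+\varepsilon_j)=q_{ij}$ for $i,j\ge1$, $i\neq j$. The inequality $\Delta_{ij}(f)\ge0$ says that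
\begin{equation}\label{eq:quadineq}
(\varepsilon_i^THv)(\varepsilon_j^THv)-q_{ij}F(v)\ge0\qquad(1\le i<j)
\end{equation}
for $v_0=1$; the left side is a quadratic form, so this holds for $v_0\neq0$ and by continuity for all $v$. After relabeling and a change of sign, $q_{12}>0$. On the hyperplane $\varepsilon_1^THv=0$, \eqref{eq:quadineq} gives $F\le0$. A plane on which $F$ is positive definite would meet this hyperplane in a line, so $H$ has at most one positive eigenvalue; it has exactly one because $F(p)=q_{12}>0$ for $p=\varepsilon_1+\varepsilon_2$.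

Suppose first that $q_{ij}<0$ for some $1\le i<j$. Then $F\ge0$ on the hyperplane $\varepsilon_i^THv=0$ and $F(\varepsilon_i+\varepsilon_j)<0$, so $H$ also has exactly one negative eigenvalue. Thus $F=\ell_0^2-\ell_1^2=(\ell_0+\ell_1)(\ell_0-\ell_1)$, and $f$ is a product of two polynomials of degree one. They lie in $\mathcal P_n$ by Lemma~\ref{lem:elem}(iv), so $f$ is representable by the linear case and Lemma~\ref{lem:elem}(iii).

Now let $q_{ij}\ge0$ for all $i,j\ge1$. Write $F=\ell_0^2-|\boldsymbol\ell|^2$ with linear forms $\ell_0$ and $\boldsymbol\ell=(\ell_1,\dots,\ell_\rho)$, the sign of $\ell_0$ chosen so that $\ell_0(p)>|\boldsymbol\ell(p)|$. Here $\rho\ge1$, since $F=\ell_0^2$ would give $\ell_0(\varepsilon_1)=\ell_0(\varepsilon_2)=0$ and $F(p)=0$. For $i\ge1$, $F(\varepsilon_i)=0$ means $|\ell_0(\varepsilon_i)|=|\boldsymbol\ell(\varepsilon_i)|$. We claim that $\ell_0(\varepsilon_i)\ge0$. Otherwise polarization and the Cauchy--Schwarz inequality give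
\[
0\le q_{i1}+q_{i2}=\varepsilon_i^THp=2\big(\ell_0(\varepsilon_i)\ell_0(p)-\langle\boldsymbol\ell(\varepsilon_i),\boldsymbol\ell(p)\rangle\big)\le2|\ell_0(\varepsilon_i)|\big(|\boldsymbol\ell(p)|-\ell_0(p)\big)<0 .
\]
Let $\Gamma(v)=\sum_k\ell_k(v)\Gamma_k$. By \eqref{eq:cliff}, $\Gamma(v)^2=|\boldsymbol\ell(v)|^2I$, so $A(v)=(\ell_0I+\Gamma)\oplus(\ell_0I-\Gamma)$ has determinant $\det(\ell_0^2I-\Gamma^2)=F^N$. For $i\ge1$ the eigenvalues of $A(\varepsilon_i)$ are among $\ell_0(\varepsilon_i)\pm|\boldsymbol\ell(\varepsilon_i)|\ge0$. Setting $v=(1,x)$ represents $f$.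
\end{proof}

\section{Four variables}\label{sec:four}

We prove that $\mathcal P_4\subseteq\mathcal D_4$. A direct construction would have to extract three quaternions from the six inequalities $\Delta_{ij}(f)\ge0$, $i<j$. We avoid this by an interpolation argument. We bring $f$ to a cubic normal form and vary its constant term. The constant terms for which $f$ stays in $\mathcal P_4$ form a compact interval; at its endpoints some $\Delta_{ij}$ acquires a zero, and inversions reduce such polynomials to degree two. An explicit criterion for representability then shows that the representable constant terms also form an interval.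

\subsection{A normal form}

\begin{lemma}\label{lem:nf}
Let $f\in\mathcal P_4$ be irreducible and involve all four variables. By translations, positive scalings, scalar factors and inversions, $f$ can be brought to the form
\begin{equation}\label{eq:nf}
\begin{gathered}
f=X_1X_2X_3-\sum_{k=1}^3Q_kX_k+C,\qquad X_k=x_k+y,\quad y=x_4,\\
Q_k=y^2+2r_ky+\nu_k,\qquad C=2y^3+2(r_1+r_2+r_3)y^2+c_1y+c_0 .
\end{gathered}
\end{equation}
Every polynomial \eqref{eq:nf} with real $r_k,\nu_k,c_1,c_0$ is multiaffine of degree $3$. If it lies in $\mathcal P_4$, then $\nu_k\ge r_k^2$ and $c_0^2\le4\nu_1\nu_2\nu_3$.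
\end{lemma}

\begin{proof}
The inversion $I=I_1I_2I_3I_4$ sends the monomial $x_S=\prod_{k\in S}x_k$ to $(-1)^{|S|}x_{S^c}$. To obtain a cubic with all cubic coefficients nonzero we therefore look for a point $p\in\mathbb R^4$ with $f(p)=0$ and $\partial_kf(p)\ne0$ for all $k$. Write $f=x_4f_1+f_0$ with $0\neq f_1,\ f_0\in\mathbb R[x']$, $x'=(x_1,x_2,x_3)$, and let $P=\prod_k\partial_kf$. If there is no such $p$, the rational function $P(x',-f_0/f_1)$ vanishes wherever $f_1\ne0$, so it is zero, and $f$ divides $P$ in $\mathbb R(x')[x_4]$. Being irreducible and of positive degree in $x_4$, $f$ is primitive over $\mathbb R[x']$, so $f$ divides $P$ in $\mathbb R[x]$ by Gauss's lemma. As $f$ is prime, $f\mid\partial_kf$ for some $k$, and comparing degrees gives $\partial_kf=0$, a contradiction.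

Translate $p$ to $0$. Since $f(0)=0$, we have $\partial_if(0)\,\partial_jf(0)=\Delta_{ij}(f)(0)\ge0$, so the four linear coefficients have the same sign. By a sign change and positive scalings we make them all $-1$. Then $If$ has no term $x_1x_2x_3x_4$ and all its cubic coefficients are $1$. Translations of $x_1,x_2,x_3$ remove $x_2x_3,x_1x_3,x_1x_2$ as in Proposition~\ref{prop:three} and keep the cubic terms. We arrive at
\begin{equation}\label{eq:nf0}
e_3+ye_2+y\sum_k\kappa_kx_k+\sum_k\mu_kx_k+\kappa_0y+\mu_0 .
\end{equation}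
Let $E_k=e_k(X_1,X_2,X_3)$. For $x_k=X_k-y$ we have $e_3=E_3-yE_2+y^2E_1-y^3$ and $e_2=E_2-2yE_1+3y^2$, so $e_3+ye_2=E_3-y^2E_1+2y^3$. Hence \eqref{eq:nf0} equals \eqref{eq:nf} with $r_k=-\kappa_k/2$, $\nu_k=-\mu_k$, $c_1=\kappa_0-\sum\mu_k$, $c_0=\mu_0$. This change of parameters is invertible, so every polynomial \eqref{eq:nf} has the multiaffine form \eqref{eq:nf0}.

By \eqref{eq:bcad}, $\Delta_{12}(f)=Q_3X_3^2-CX_3+Q_1Q_2$, where $X_3$ and $y$ take independent real values. Nonnegativity gives $Q_3\ge0$ and $C^2\le4Q_1Q_2Q_3$ on $\mathbb R$, and $\Delta_{23},\Delta_{13}$ give $Q_1,Q_2\ge0$. Now $Q_k\geq0$ means $\nu_k\ge r_k^2$, and $y=0$ gives the bound on $c_0$.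
\end{proof}

\subsection{A criterion for representability}

Fix $r_k$ and $\nu_k\ge r_k^2$, and put $\sigma_k=\sqrt{\nu_k-r_k^2}$. By Section~\ref{sec:block}, a representation of \eqref{eq:nf} yields three skew-symmetric matrices $V_1,V_2,V_3$. Taking traces in \eqref{eq:B} leaves only four numbers: the three inner products $t_{ij}$ of the $V_k$ and a triple product $\varphi$. For vectors in $\mathbb R^3$, the square of the triple product equals the Gram determinant; for matrices we shall find an inequality. Accordingly let $\Omega\subseteq\mathbb R^4$ be the set of $\omega=(t_{12},t_{13},t_{23},\varphi)$ such that the symmetric matrix $G=(t_{ij})$ with diagonal $t_{kk}=\sigma_k^2$ is positive semidefinite and $\varphi^2\le\det G$. We also write $\omega=(G,\varphi)$. The set $\Omega$ is closed, and bounded because $|t_{ij}|\le\sigma_i\sigma_j$. Define linear functions on $\mathbb R^4$ by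
\[
T=t_{12}+t_{13}+t_{23},\qquad \Phi=r_1t_{23}+r_2t_{13}+r_3t_{12}+\varphi .
\]

\begin{lemma}\label{lem:crit}
A polynomial \eqref{eq:nf} with $\nu_k\ge r_k^2$ is representable if and only if there is $\omega\in\Omega$ with
\begin{equation}\label{eq:crit4}
c_1=2\big(r_1r_2+r_1r_3+r_2r_3-T(\omega)\big),\qquad c_0=2\big(r_1r_2r_3-\Phi(\omega)\big).
\end{equation}
\end{lemma}

\begin{proof}
\emph{Necessity.} Proposition~\ref{prop:block}(a) and Lemma~\ref{lem:gauge} give $B_{23}=y+P_1$, $B_{31}=y+P_2$, $B_{12}=y+P_3$ with $P_k+P_k^T=2r_kI$ and $P_kP_k^T=\nu_kI$. So $P_k=r_kI+V_k$ with $V_k$ skew-symmetric, and $\nu_kI=r_k^2I-V_k^2$ gives $V_kV_k^T=\sigma_k^2I$. Let $\tau=\frac1m\operatorname{tr}$ and $\langle X,Y\rangle=\tau(XY^T)$, an inner product on $m\times m$ matrices with $|I|=1$, in which symmetric and skew-symmetric matrices are orthogonal. Put $t_{ij}=\langle V_i,V_j\rangle=-\tau(V_iV_j)$ and $\varphi=-\tau(V_3V_1V_2)$. Then $G=(t_{ij})$ is a Gram matrix with diagonal $\sigma_k^2$. The coefficients of $y^1$ and $y^0$ in the last relation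 of \eqref{eq:B} are
\[
P_3P_1+P_3P_2+P_1P_2+(\cdots)^T=c_1I,\qquad P_3P_1P_2+(\cdots)^T=c_0I .
\]
Since $\tau(V_k)=0$, we have $\tau(P_iP_j)=r_ir_j-t_{ij}$ and $\tau(P_3P_1P_2)=r_1r_2r_3-r_1t_{23}-r_2t_{13}-r_3t_{12}-\varphi$. Applying $\tau$ gives \eqref{eq:crit4}.

It remains to show $\varphi^2\le\det G$. The commutator takes the place of the cross product. Write $V_1V_2=W+S$ with $W=\frac12(V_1V_2-V_2V_1)$ skew-symmetric and $S=\frac12(V_1V_2+V_2V_1)$ symmetric. Then $\tau(V_3S)=0$, so $\varphi=-\tau(V_3W)=\langle V_3,W\rangle$. Next, $|W|^2+|S|^2=|V_1V_2|^2=\sigma_1^2\sigma_2^2$ and $|S|^2\ge\langle S,I\rangle^2=t_{12}^2$, so $|W|^2\le\sigma_1^2\sigma_2^2-t_{12}^2$. Cyclicity of the trace gives $\tau(WV_1)=\frac12\tau(V_1V_2V_1-V_2V_1V_1)=0$ and $\tau(WV_2)=\frac12\tau(V_1V_2V_2-V_2V_1V_2)=0$, so $W\perp V_1,V_2$. If $V_1,V_2$ are linearly dependent, then $W=0$ and $\varphi=0$. Otherwise let $V_3'$ be the component of $V_3$ orthogonal to $V_1,V_2$. Then $\det G=(\sigma_1^2\sigma_2^2-t_{12}^2)|V_3'|^2$ and $\varphi^2=\langle V_3',W\rangle^2\le|V_3'|^2|W|^2\le\det G$.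

\emph{Sufficiency.} Quaternions realize only the points with $\varphi^2=\det G$, but there are four parameters and only two equations. The fiber of $(T,\Phi)\colon\mathbb R^4\to\mathbb R^2$ through $\omega$ is an affine plane. Move from $\omega$ along a ray in it up to the last point that lies in the compact set $\Omega$. This point is not interior to $\Omega$, whereas a point of $\Omega$ with $\varphi^2<\det G$ has $G\succ0$ and is interior. So we may assume $\varphi^2=\det G$. Identify $\mathbb R^3$ with the span of $i,j,k$, where $vw=-\langle v,w\rangle+v\times w$. Let $v_1,v_2,v_3$ be the columns of $\pm G^{1/2}$; they have Gram matrix $G$ and $\det(v_3,v_1,v_2)^2=\det G$, and we choose the sign so that $\det(v_3,v_1,v_2)=\varphi$. Then $\operatorname{Re}(v_iv_j)=-t_{ij}$ and $\operatorname{Re}(v_3v_1v_2)=-\langle v_3\times v_1,v_2\rangle=-\varphi$. For $p_k=r_k+v_k$ we get $|y+p_k|^2=(y+r_k)^2+\sigma_k^2=Q_k$, and the computation above, with $\operatorname{Re}$ in place of $\tau$, shows together with \eqref{eq:crit4} that $2\operatorname{Re}((y+p_3)(y+p_1)(y+p_2))=C$.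 Corollary~\ref{cor:quat} applies.
\end{proof}

Remark~\ref{rem:spec} is an instance of this move: there $r_k=0$, $\sigma_k=1$, $c_1=c_0=0$, and the interior point $(G,\varphi)=(I,0)$ is replaced by the boundary point $t_{12}=-t_{13}=1/\sqrt2$, $t_{23}=\varphi=0$.

\subsection{Polynomials with a vanishing $\Delta_{ij}$}

Strict positivity on $\mathbb R^2$ is not stable under perturbation, so zeros at infinity must be admitted. For multiaffine $f$ in four variables and $\{i,j,k,l\}=\{1,2,3,4\}$, $k<l$, regard $\Delta_{ij}(f)$ as a polynomial in $(x_k,x_l)$ and put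
\[
\widehat\Delta_{ij}(f)(u,v)=u_0^2v_0^2\,\Delta_{ij}(f)(u_1/u_0,\,v_1/v_0),
\]
a polynomial that is homogeneous of degree two in $u=(u_0,u_1)$ and in $v=(v_0,v_1)$. By continuity and homogeneity, a nonzero $f$ lies in $\mathcal P_4$ if and only if all $\widehat\Delta_{ij}(f)$, $i\ne j$, are nonnegative on the compact torus $\mathbb T=\{|u|=|v|=1\}$.

\begin{lemma}\label{lem:degen}
If $f\in\mathcal P_4$ and some $\widehat\Delta_{ij}(f)$, $i\ne j$, has a zero on $\mathbb T$, then $f$ is representable.
\end{lemma}

\begin{proof}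
It suffices to transform $f$ by translations and inversions into a polynomial without monomials of degree at most one. Its image under $I_1I_2I_3I_4$ then lies in $\mathcal P_4$ and has degree at most two, so it is representable by Proposition~\ref{prop:quad}, and so is $f$ by Lemmas~\ref{lem:elem} and~\ref{lem:inv}.

Let $(i,j)=(1,2)$ and let $(u,v)$ be the zero. Translating $x_3$ by $t$ substitutes $(u_0,u_1+tu_0)$ for $u$ in $\widehat\Delta_{12}$, and by \eqref{eq:inv} the inversion $I_3$ substitutes $(u_1,-u_0)$. So a translation if $u_0\neq0$, and $I_3$ if $u_0=0$, moves the zero to $u=(1,0)$. Treating $x_4$ and $v$ in the same way, we may assume that $\Delta_{12}(f)$ vanishes at $x_3=x_4=0$. Write $f=ax_1x_2+bx_1+cx_2+d$ with $a,b,c,d\in\mathbb R[x_3,x_4]$, denote values at $(0,0)$ by $a_0,b_0,c_0',d_0$, and let $p=f|_{x_3=x_4=0}$.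

\emph{Case $p\ne0$.} The matrix $\left(\begin{smallmatrix}a_0&b_0\\ c_0'&d_0\end{smallmatrix}\right)$ is nonzero with determinant $-\Delta_{12}(f)(0,0)=0$, so $p=(\alpha x_1+\beta)(\gamma x_2+\delta)$ with both factors nonzero. A translation of $x_1$ if $\alpha\ne0$, and $I_1$ if $\alpha=0$, turns the first factor into a nonzero multiple of $x_1$; the second factor is treated by a translation of $x_2$ or by $I_2$. These operations leave $\Delta_{12}$ unchanged. So we may assume $a_0\ne0$ and $b_0=c_0'=d_0=0$; the coefficients of $1,x_1,x_2$ in $f$ vanish. The nonnegative polynomial $\Delta_{12}(f)=bc-ad$ vanishes at $(0,0)$, so its linear part vanishes. This linear part is $-a_0$ times the linear part of $d$, so the coefficients of $x_3,x_4$ vanish too.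

\emph{Case $p=0$.} The coefficients of $1,x_1,x_2$ vanish, and this persists under translations and inversions in $x_1,x_2$. Let $g_k=\partial_kf|_{x_3=x_4=0}$ for $k=3,4$; these are multiaffine polynomials in $x_1,x_2$ that undergo the same operations as $f$, and their constant terms are the coefficients of $x_3,x_4$ in $f$. If $g_3=g_4=0$ we are done; otherwise assume $g_3\neq0$ by symmetry. If $g_3=\alpha x_1x_2+\beta x_1+\gamma x_2+\delta$ has $\gamma\ne0$, a translation of $x_2$ makes the constant term zero; if $\gamma=0$, then $I_2g_3$ has constant term $-\gamma=0$. So we may assume $g_3(0,0)=0$. Since $p=0$, we have $g_3g_4=\Delta_{34}(f)|_{x_3=x_4=0}\ge0$. If $g_4(0,0)\ne0$, then $g_3$ would not change sign near the origin, where it vanishes; so its linear part would vanish, and $g_3=\alpha x_1x_2$ with $\alpha\ne0$ does change sign. Hence $g_4(0,0)=0$.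
\end{proof}

\subsection{Interpolation}

\begin{proposition}\label{prop:four}
Every $f\in\mathcal P_n$ with $n\le4$ is representable.
\end{proposition}

\begin{proof}
For $n\le3$ either $\deg f\le2$ or $n=\deg f=3$, and Propositions~\ref{prop:quad} and~\ref{prop:three} apply. Let $n=4$. If $f$ involves at most three variables, use Lemma~\ref{lem:elem}(ii). If $f$ is a product of two nonconstant polynomials, they lie in $\mathcal P_4$ and involve at most three variables each by Lemma~\ref{lem:elem}(iv), and $f$ is representable by Lemma~\ref{lem:elem}(iii). In the remaining case Lemmas~\ref{lem:nf}, \ref{lem:elem}(i) and~\ref{lem:inv} allow us to assume that $f\in\mathcal P_4$ has the form \eqref{eq:nf}.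

For $\gamma\in\mathbb R$ let $f_\gamma=f+\gamma-c_0$ be the polynomial \eqref{eq:nf} with $c_0$ replaced by $\gamma$. For $i\ne j$, $\Delta_{ij}(f_\gamma)=\Delta_{ij}(f)-(\gamma-c_0)\partial_i\partial_jf$, so at each point of $\mathbb T$ the value of $\widehat\Delta_{ij}(f_\gamma)$ is an affine function of $\gamma$. Hence $J=\{\gamma:f_\gamma\in\mathcal P_4\}$ is an intersection of closed intervals that contain $c_0$. It is bounded because $\gamma^2\le4\nu_1\nu_2\nu_3$ on $J$ by Lemma~\ref{lem:nf}. So $J=[\gamma_-,\gamma_+]\ni c_0$. If all $\widehat\Delta_{ij}(f_{\gamma_+})$, $i\neq j$, were strictly positive on the compact set $\mathbb T$, they would remain positive for slightly larger $\gamma$, against the choice of $\gamma_+$; the same holds for $\gamma_-$ and smaller $\gamma$. By Lemma~\ref{lem:degen}, $f_{\gamma_-}$ and $f_{\gamma_+}$ are representable. The set $\Omega$ and the functions $T,\Phi$ do not depend on $\gamma$, so Lemma~\ref{lem:crit} gives $\omega_\pm\in\Omega$ with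
\[
T(\omega_\pm)=T_0:=r_1r_2+r_1r_3+r_2r_3-\tfrac12c_1,\qquad \Phi(\omega_\pm)=r_1r_2r_3-\tfrac12\gamma_\pm .
\]
The set $\Omega_0=\{\omega\in\Omega:T(\omega)=T_0\}$ is path connected: $(G,\varphi)$ is joined to $(G,0)$ by $(G,\theta\varphi)$, $0\le\theta\le1$, and the points $(G,0)$ of $\Omega_0$ form a convex set, namely the positive semidefinite $G$ with prescribed diagonal and $T=T_0$. By the intermediate value theorem $\Phi$ takes on $\Omega_0$ every value between $\Phi(\omega_+)$ and $\Phi(\omega_-)$, in particular $r_1r_2r_3-\frac12c_0$. By Lemma~\ref{lem:crit}, $f$ is representable.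
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
If $d\le2$ or $n\le4$, every $f\in\mathcal P_n$ of degree $d$ is representable by Propositions~\ref{prop:quad} and~\ref{prop:four}, and $\mathcal S_n\subseteq\mathcal P_n$. If $d\ge3$ and $n\ge5$, Proposition~\ref{prop:fail} provides a polynomial in $\mathcal S_n$ of degree $d$ that is not representable.
\end{proof}

\begin{thebibliography}{9}

\bibitem{OWR}
\emph{Real Algebraic Geometry with a View toward Koopman Operator Methods},
\texttt{https://publications.mfo.de/\allowbreak bitstream/\allowbreak handle/\allowbreak mfo/\allowbreak 4030/\allowbreak OWR\_2023\_14.pdf?\allowbreak sequence=1\&isAllowed=y}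

\bibitem{SV}
Springer and Veldkamp,
\emph{Octonions, Jordan Algebras and Exceptional Groups}.

\end{thebibliography}
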